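# Fréchet spaces on which every operator is scalar plus bounded

## 1. Operators on $\mathbb C^{\mathbb N}$ and on the entire functions

The answer that one would first guess is *no*: a Fréchet space that is not a Banach space up to isomorphism should always carry some continuous operator that is not a scalar multiple of the identity plus a bounded operator. We first make this precise and test it.

All vector spaces are over $\mathbb C$.

**Definition 1.** A *Fréchet space* is a complete, metrizable, Hausdorff locally convex space. Its topology is given by an increasing sequence $(p_n)$ of seminorms with $\bigcap_n\ker p_n=0$. A set $B$ is *bounded* if $\sup_Bp_n<\infty$ for every $n$. The space is *normable* if it is isomorphic to a normed space, equivalently if it has a bounded $0$-neighborhood.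

**Definition 2.** A linear operator $S:E\to F$ between locally convex spaces is *bounded* if $S(U)$ is a bounded set for some $0$-neighborhood $U$ of $E$. We write $L(E,F)$ for the continuous and $LB(E,F)$ for the bounded operators, $L(E)=L(E,E)$, $LB(E)=LB(E,E)$.

For Fréchet spaces with increasing seminorms $(p_n)$ on $E$ and $(p'_n)$ on $F$, $S$ is bounded if and only if
$$\text{there is } m \text{ such that for every } n \text{ there is } C_n \text{ with } p'_n(Sx)\le C_np_m(x)\quad(x\in E).\tag{1}$$
Indeed, if $S(U)$ is bounded and $U\supset\{p_m\le\varepsilon\}$, then $p'_n\circ S$ is bounded on $\{p_m\le\varepsilon\}$, and scaling gives (1), also when $p_m(x)=0$. The converse is clear. For mere continuity the index $m$ may depend on $n$. So the whole difference between "continuous" and "bounded" is one fixed $m$ for all $n$.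

Four simple consequences will be used freely. Bounded operators are continuous. Sums of bounded operators are bounded (intersect the two neighborhoods). A composition of a bounded and a continuous operator, in either order, is bounded: if $S(U)$ is bounded, then so is $TS(U)$, and $ST$ is bounded on the neighborhood $T^{-1}(U)$. Finally, the identity $I$ of $E$ is bounded if and only if $E$ is normable. A small example: a continuous operator of finite rank, $Sx=\sum_{i\le r}f_i(x)y_i$, is bounded, since it maps $\{|f_i|\le1,\ i\le r\}$ to a bounded set.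

The question, posed in "A problem on the structure of Fréchet spaces" (http://jbonet.webs.upv.es/wp-content/uploads/papers/bonet0000a_p.pdf), reads: is there a non-normable Fréchet space $E$ such that every $T\in L(E)$ has the form $T=\lambda I+S$ with $\lambda\in\mathbb C$ and $S$ bounded? Without "non-normable" it would be empty, since on a normable space every continuous operator is bounded and $\lambda=0$ does.

*The space $\mathbb C^{\mathbb N}$*, with $p_n(x)=\max_{i\le n}|x_i|$. If $S$ is bounded, then (1) gives $Sx=0$ whenever $x_1=\dots=x_m=0$, so $S$ has rank at most $m$. The operator $T=\operatorname{diag}(1,0,1,0,\dots)$ is continuous, and $T-\lambda I$ has infinite rank for every $\lambda$. The guess is right here.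

*The entire functions*, with $p_n(f)=\sup_{|z|\le n}|f(z)|$, $n\ge1$. Let $(Pf)(z)=\frac12(f(z)+f(-z))$, the projection onto the even functions, and suppose $P=\lambda I+S$ with $S$ as in (1), where we may take $m\ge1$. On even functions $Sf=(1-\lambda)f$, so $|1-\lambda|\,p_{m+1}(f)\le C_{m+1}p_m(f)$. For $f=(z/m)^{2r}$ we have $p_m(f)=1$ and $p_{m+1}(f)=(1+1/m)^{2r}\to\infty$ as $r\to\infty$. So $\lambda=1$. On odd functions $Sf=-\lambda f=-f$, and $f=(z/m)^{2r+1}$ gives a contradiction in the same way. The guess is right again.

Both tests use a splitting of the space into two big pieces. The next theorem shows how far this goes. It supports the guess for every space with a basis, and it lists what a counterexample to the guess would have to look like.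

## 2. Splittings, continuous norms and bases

**Theorem C.** Let $E$ be a non-normable Fréchet space with $L(E)=\mathbb CI+LB(E)$. Then

1. the scalar $\lambda=\chi(T)$ in $T=\lambda I+S$ is unique, and $\chi$ is a character of $L(E)$;
2. if $E=G\oplus H$ topologically, exactly one of $G,H$ is normable;
3. $E$ has a continuous norm;
4. no equicontinuous net of bounded operators converges pointwise to $I$. In particular $E$ fails the bounded approximation property and has no Schauder basis.

Here the bounded approximation property means: there is an equicontinuous net of continuous finite-rank operators converging pointwise to $I$. Let $(p_k)_{k\ge0}$ be an increasing fundamental system of seminorms of $E$.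

**Proof of (1).** The purpose is to see that the scalar is well defined. Since $E$ is not normable, $I\notin LB(E)$. Since $LB(E)$ is a linear space, $\mathbb CI\cap LB(E)=0$, so $\lambda$ is unique and $\chi$ is linear. Since $LB(E)$ is a two-sided ideal, $(\lambda I+S)(\mu I+R)=\lambda\mu I+(\text{bounded})$. So $\chi$ is multiplicative, and $\chi(I)=1$.

**Proof of (2).** This repeats the computation with even functions. Let $P=\lambda I+S$ be the projection onto $G$ along $H$. On $G$ we have $S|_G=(1-\lambda)\,\mathrm{id}_G$. If $\lambda\ne1$ and $S(U)$ is bounded, then $(1-\lambda)(U\cap G)$ is bounded, so $U\cap G$ is a bounded $0$-neighborhood of $G$, and $G$ is normable. On $H$ we have $S|_H=-\lambda\,\mathrm{id}_H$, so if $\lambda\ne0$, then $H$ is normable. As $\lambda$ is not both $0$ and $1$, at least one of $G,H$ is normable. Both cannot be, since $E$ is not.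

**Proof of (3).** The purpose is to find a complemented copy of $\mathbb C^{\mathbb N_0}$ when there is no continuous norm, and then to split it in half. Suppose $E$ has no continuous norm. Then $\ker p_k\ne0$ for all $k$. Take $0\ne x_0\in\ker p_0$. Since $\bigcap_k\ker p_k=0$, some later $p_k$ does not vanish at $x_0$. Call it the new $p_1$, take a nonzero vector in its kernel, and continue. After passing to this subsequence there are $x_k\in\ker p_k$ with $p_{k+1}(x_k)\ne0$ for all $k$.

For $k\ge n$ we have $p_n(x_k)=0$. So for every $a\in\mathbb C^{\mathbb N_0}$ the partial sums of $\sum_ka_kx_k$ form a Cauchy sequence, and $Aa=\sum_ka_kx_k$ satisfies $p_n(Aa)\le\sum_{k<n}|a_k|p_n(x_k)$. Thus $A:\mathbb C^{\mathbb N_0}\to E$ is continuous. By Hahn–Banach choose $f_k\in E'$ with $f_k(x_k)=1$ and $|f_k|\le C_kp_{k+1}$, and let $B:E\to\mathbb C^{\mathbb N_0}$, $Bx=(f_k(x))_k$. For $l>k$ we have $p_{k+1}(x_l)=0$, so $f_k(x_l)=0$ and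
$$(BAa)_k=a_k+\sum_{l<k}f_k(x_l)a_l .$$
This matrix is lower triangular with unit diagonal. It has an inverse of the same kind, which is continuous on $\mathbb C^{\mathbb N_0}$ because each output coordinate depends on finitely many input coordinates. Put $Q=A(BA)^{-1}B$. Then $Q^2=Q$ and $QA=A$, so $Q$ is a continuous projection onto the range of $A$, and $A$ is an isomorphism onto its range with inverse $(BA)^{-1}B$. With $H=\ker Q$,
$$E\cong\mathbb C^{\mathbb N_0}\oplus H\cong\mathbb C^{\mathbb N_0}\oplus(\mathbb C^{\mathbb N_0}\oplus H).$$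
The space $\mathbb C^{\mathbb N_0}$ is not normable, because each of its continuous seminorms vanishes on some nonzero vector. Subspaces of normable spaces are normable, so neither summand in the last decomposition is normable. This contradicts (2).

**Proof of (4).** The purpose is to make the index $m$ in (1) uniform over an equicontinuous family of bounded operators; Baire's theorem does this. For $K:\mathbb N_0\to\mathbb N_0$ with $K(k)\ge k$ let
$$L_K=\Big\{T\in L(E):\|T\|_k:=\sup_{p_{K(k)}(x)\le1}p_k(Tx)<\infty\ \text{for all }k\Big\},$$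
and for $m\ge0$ let
$$LB_m=\Big\{S\in L(E):|S|_{m,n}:=\sup_{p_m(x)\le1}p_n(Sx)<\infty\ \text{for all }n\Big\}.$$
By (1), $LB(E)=\bigcup_mLB_m$. With the displayed seminorms both spaces are Fréchet. To see this for $L_K$, note that $p_k(Tx)\le\|T\|_kp_{K(k)}(x)$ for all $x$ by scaling. So the seminorms separate points, and a Cauchy sequence $(T_r)$ converges pointwise on $E$ to a linear map $T$ with $p_k(Tx)\le\sup_r\|T_r\|_k\,p_{K(k)}(x)$, that is, $T\in L_K$. Letting $s\to\infty$ in $p_k((T_r-T_s)x)\le\|T_r-T_s\|_kp_{K(k)}(x)$ gives $\|T_r-T\|_k\to0$. The same argument applies to $LB_m$.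

Let $H_m=\{(T,\lambda,S)\in L_K\times\mathbb C\times LB_m:T=\lambda I+S\}$. Convergence in each factor implies pointwise convergence on $E$, so $H_m$ is closed in the product and hence Fréchet. The projection $\pi_m:H_m\to L_K$, $(T,\lambda,S)\mapsto T$, is continuous, and it is injective by (1) of the theorem. By hypothesis $\bigcup_m\pi_m(H_m)=L_K$. By Baire's theorem some $\pi_m(H_m)$ is nonmeager in $L_K$, and by the open mapping theorem this $\pi_m$ is onto and open. So $\pi_m^{-1}$ is continuous, and hence so is $T\mapsto T-\chi(T)I$ as a map $L_K\to LB_m$.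

Now let $(T_\alpha)$ be an equicontinuous net of bounded operators with $T_\alpha x\to x$ for all $x$. Equicontinuity gives, for every $k$, an index $K(k)\ge k$ and a constant $D_k$ with $p_k(T_\alpha x)\le D_kp_{K(k)}(x)$ for all $\alpha,x$. So $(T_\alpha)$ is a bounded subset of $L_K$, and $\chi(T_\alpha)=0$. A continuous linear map takes bounded sets to bounded sets, so for the $m$ found above $C_n:=\sup_\alpha|T_\alpha|_{m,n}<\infty$ for all $n$, that is, $p_n(T_\alpha x)\le C_np_m(x)$. In the limit $p_n(x)\le C_np_m(x)$ for all $n$ and $x$. Then $\{p_m\le1\}$ is bounded and $E$ is normable, a contradiction.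

Continuous finite-rank operators are bounded, so $E$ fails the bounded approximation property. The partial sum operators of a Schauder basis of a Fréchet space are continuous of finite rank, converge pointwise to $I$, and are equicontinuous by Banach–Steinhaus. So $E$ has no Schauder basis. $\blacksquare$

## 3. Theorems A and B, and what ties between Banach spaces must do

The guess is nevertheless wrong.

**Theorem A.** There is a separable non-normable Fréchet space $E$ with $L(E)=\mathbb CI\oplus LB(E)$.

**Theorem B.** There is a family $(E_s)_{s\in\mathfrak S}$, $|\mathfrak S|=2^{\aleph_0}$, of separable non-normable Fréchet spaces with $L(E_s)=\mathbb CI\oplus LB(E_s)$ for all $s$ and $L(E_s,E_t)=LB(E_s,E_t)$ for $s\ne t$. Consequently every algebra $\prod_{r=1}^RM_{n_r}(\mathbb C)$ ($R,n_r\ge1$) is isomorphic to $L(G)/LB(G)$ for some non-normable Fréchet space $G$.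

How might one build such an $E$? The first thing to try is a product $\prod_{j\ge0}X_j$ of nonzero Banach spaces with few operators. An operator on it is a matrix of operators $X_i\to X_j$, and however few of these there are, the operators $\operatorname{diag}(\lambda_jI)$ remain. If $(\lambda_j)$ is not eventually constant, then $\operatorname{diag}(\lambda_jI)-\lambda I$ is nonzero on infinitely many levels, while a bounded operator on the product vanishes on all $X_i$ with $i$ large, by (1). So the levels must be tied together by linear relations that force $\lambda_j=\lambda_{j+1}$.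

The obvious tie is $\varphi(x_j)=\psi(x_{j+1})$ with $\varphi\in X_j'$ and $\psi\in X_{j+1}'$. It stops working at once: on the tied space the functional $\varphi$ at level $j$ and the functional $\psi$ at level $j+1$ coincide, so an operator no longer has a well-defined matrix, and one cannot compare entries.

The way around this is to use biduals. Let $X_j=Y_j''$ with $Y_j$ not reflexive. For a Banach space $Y$ we regard $Y\subset Y''$ and $Y'\subset Y'''$ canonically, and write $x(g)$ for the pairing of $x\in Y''$ with $g\in Y'$. As the left side of a tie we use a functional $\omega\in Y_j'''$ that *vanishes on* $Y_j$, and as the right side an element of $Y_{j+1}'$: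
$$\omega(x_j)=x_{j+1}(g),\qquad \omega\in Y_j''',\ \omega|_{Y_j}=0,\ g\in Y_{j+1}' .$$
The elements of $Y_j'$ do not notice such ties, so the functionals in $\bigoplus_jY_j'$ stay independent and matrices of operators remain unique. On the other hand, "the value at infinity at level $j$" is now "an ordinary functional at level $j+1$". If $y=Tx$, we can compute $\omega(y_j)=y_{j+1}(g)$ in two ways from the matrix of $T$, and this will express column $j+1$ of the matrix through column $j$. Column $0$ has only finitely many nonzero entries, by continuity, and the recursion will propagate this to all columns, up to a scalar on the diagonal.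

For this plan we need Banach spaces whose third dual we control completely. So we start with those.

Adjoints are used as follows. For bounded $t:Y'\to Z'$ we have $t':Z''\to Y''$, $(t'z)(g)=z(tg)$, and $t'':Y'''\to Z'''$, $t''\varphi=\varphi\circ t'$.

## 4. The James–Lorentz spaces and their biduals

Let $w=(w_i)_{i\ge1}$ be nonincreasing with $0<w_i\le1=w_1$ and $\sum w_i=\infty$, and let $W(k)=\sum_{i\le k}w_i$. We call such a $w$ a *weight*. For a finite family $d=(d_i)_{i\in I}$ of complex numbers put
$$N(d)=\sup_{\pi:I\to\mathbb N\ \text{injective}}\Big(\sum_{i\in I}|d_i|^2w_{\pi(i)}\Big)^{1/2},\tag{2}$$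
and for countable $I$ let $N(d)\in[0,\infty]$ be the supremum over finite subfamilies. For fixed $\pi$ the expression is a weighted $\ell_2$-seminorm, so $N$ satisfies the triangle inequality. It is monotone in the $|d_i|$ and under passing to subfamilies. With $w\equiv1$ it is the $\ell_2$-norm. We need three properties.

**(N1)** $\sup|d_i|\le N(d)\le(\sum|d_i|^2)^{1/2}$, and $N(1,\dots,1)=W(k)^{1/2}$ for $k$ ones. For the lower bound choose $\pi(i)=1$, for the upper one use $w\le1$; the last formula holds since $w$ is nonincreasing.

**(N2)** If $I=\bigsqcup_lI_l$, then $N(d)^2\le\sum_lN(d|_{I_l})^2$, since an injective $\pi$ on $I$ restricts to injective maps on the $I_l$. In particular zeros in $d$ do not matter.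

**(N3)** If $d=(d_i)_{i\in\mathbb N}$ and $N(d)<\infty$, then $N((d_i)_{i>M})\to0$ as $M\to\infty$.

**Proof of (N3).** If $|d_i|\ge\delta>0$ for infinitely many $i$, then $N(d)\ge\delta W(k)^{1/2}$ for all $k$, which is impossible since $W(k)\to\infty$. So $d_i\to0$. Let $d^*$ be the nonincreasing rearrangement of $|d|$, with zeros appended if necessary. Assigning the weight $w_r$ to the $r$-th largest entry shows $\sum_r(d^*_r)^2w_r\le N(d)^2<\infty$. Let $d^{(M)}=(d_i)_{i>M}$. By the rearrangement inequality $N(d^{(M)})^2\le\sum_r(d_r^{(M)*})^2w_r$, and $d^{(M)*}_r\le\min(d^*_r,\sup_{i>M}|d_i|)$. Each term tends to $0$ as $M\to\infty$ and is dominated by the summable $(d_r^*)^2w_r$. Dominated convergence finishes the proof. $\square$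

A *chain* is a finite sequence of indices $0\le n_0<\dots<n_k$, $k\ge1$. For $x=(x_n)_{n\ge1}\in\mathbb C^{\mathbb N}$ put $x_0:=0$ and
$$\|x\|=\sup\big\{N\big((x_{n_i}-x_{n_{i-1}})_{i=1}^k\big):\ n_0<\dots<n_k\text{ a chain}\big\},\qquad V=\{x:\|x\|<\infty\}.\tag{3}$$
The chain $0<n$ gives $|x_n|\le\|x\|$. The norm is a supremum of seminorms that each depend on finitely many coordinates. So if $(x^r)$ is Cauchy in $V$ with coordinatewise limit $x$, then $\|x-x^r\|\le\liminf_s\|x^s-x^r\|$, which tends to $0$; thus $V$ is a Banach space.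

Some norms by hand. The vector $\mathbf 1=(1,1,\dots)$ has at most one nonzero difference along a chain (from index $0$), so $\|\mathbf 1\|=1$. The unit vector $e_n$ has at most two, and the chain $n-1<n<n+1$ has two, so $\|e_n\|=W(2)^{1/2}$. For $e_1+e_3+\dots+e_{2k-1}$ the chain $0<1<\dots<2k$ has $2k$ differences of modulus $1$ and no chain has more nonzero ones, so the norm is $W(2k)^{1/2}$. The norm counts oscillations, and $W$ is the price list.

**Step 1. Elements of $V$ converge.** This step produces the functional at infinity. Suppose $x\in V$ does not converge. Then there is $\delta>0$ such that for every $M$ there are $p,q\ge M$ with $|x_p-x_q|\ge2\delta$. Given $n_{i-1}$, take such $p,q>n_{i-1}$. One of them, called $n_i$, satisfies $|x_{n_i}-x_{n_{i-1}}|\ge\delta$. So $\|x\|\ge\delta W(k)^{1/2}$ for all $k$, a contradiction. Let $\omega(x)=\lim x_n$. Then $|\omega(x)|\le\|x\|$. Put $J=\ker\omega$. Since $\omega(\mathbf 1)=1$, we have $V=J\oplus\mathbb C\mathbf 1$.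

**Step 2. The unit vectors form a Schauder basis of $J$.** This lets us handle $J$ by finite sections. Let $P_Nx=(x_1,\dots,x_N,0,0,\dots)$. Along a chain, the differences of $P_Nx$ are differences of $x$ along a chain of indices $\le N$, at most one further difference $-x_n$ (when the chain passes $N$), of modulus $\le\|x\|$, and zeros. By (N2), $\|P_N\|\le\sqrt2$ on $V$.

We claim $\|x-P_Nx\|\to0$ for $x\in J$. Suppose $\|x-P_Nx\|>\delta>0$ for infinitely many $N$. Along a chain, the differences of $x-P_Nx$ are zeros, at most one term $x_m$ with $m>N$, and differences of $x$ over indices $>N$. Since $x_m\to0$, for large $N$ we have $|x_m|\le\delta/\sqrt2$ for all $m>N$. By (N2) there is then, for infinitely many $N$, a chain of indices $>N$ along which the differences of $x$ have $N(\cdot)\ge\delta/\sqrt2$. Choose infinitely many such chains one after another, each beyond the end of the previous one, and concatenate them into one infinite chain. Its sequence of differences $d$, including the connecting ones, has $N(d)\le\|x\|$, because every finite subfamily is part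 of the differences along a finite chain. But every tail of $d$ contains a complete block, so all tails have $N\ge\delta/\sqrt2$. This contradicts (N3).

Hence $x=\lim_NP_Nx$ on $J$, and $(e_n)$ is a Schauder basis of $J$ with coordinate functionals $e_n^*$.

**Step 3. For $f\in J'$, $\|f\circ(I-P_N)\|\to0$.** This will make $J'$ separable and identify $J''$. If it fails, there is $\delta>0$ with $\|f\circ(I-P_N)\|>\delta$ for infinitely many $N$. For such $N$ there is $z\in J$ with $\|z\|\le1$ and $|f((I-P_N)z)|>\delta$. Since $P_Mz\to z$ by Step 2, $|f((P_M-P_N)z)|>\delta$ for all large $M$. After multiplying $z$ by a unimodular scalar, this value is positive. Inductively we obtain $N_1<M_1\le N_2<M_2\le\cdots$ and $x^l=(P_{M_l}-P_{N_l})z^l$ with $\|x^l\|\le B:=2\sqrt2$ and $f(x^l)>\delta$.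

Let $y=\sum_{l\le L}x^l$. The support of $x^l$ lies in $(N_l,M_l]$, so $\mathbb N_0$ can be partitioned into successive intervals $I_1,\dots,I_L$ with $\operatorname{supp}x^l\subset I_l$, and $y=x^l$ on $I_l$. Take a chain. The differences between neighbors that both lie in $I_l$ are differences of $x^l$ along a chain, so they have $N\le B$; by (N2) all of these together, over all $l$, have $N\le B\sqrt L$. There are fewer than $L$ differences between different intervals. Each is a value of some $x^{l'}$ minus a value of some $x^l$, so it has modulus $\le2B$, and by (N1) these have $N\le2B\sqrt L$. By the triangle inequality $\|y\|\le3B\sqrt L$, while $f(y)\ge L\delta$. This is impossible for large $L$.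

**Step 4. $J''$ is $V$, and $J'''=J'\oplus\mathbb C\omega$.** This is the control of the third dual that Section 3 asked for. By Step 3, $f=\lim_Nf\circ P_N$ in norm, and $f\circ P_N=\sum_{n\le N}f(e_n)e_n^*$. So the $e_n^*$ have dense span in $J'$, and $J'$ is separable.

For $\xi\in J''$ put $x_n=\xi(e_n^*)$. Then $(P_N''\xi)(f)=\xi(f\circ P_N)=\sum_{n\le N}f(e_n)x_n$, so $P_N''\xi=\sum_{n\le N}x_ne_n=P_Nx$. Every chain lies in $[0,N]$ for large $N$, so $\|x\|\le\sup_N\|P_Nx\|\le\sqrt2\|\xi\|$ and $x\in V$. The map $\xi\mapsto x$ is injective because the $e_n^*$ have dense span.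

Conversely let $x\in V$. For $f\in J'$ and $N,N'\ge M$,
$$f(P_Nx)-f(P_{N'}x)=(f-f\circ P_M)(P_Nx-P_{N'}x),$$
because $P_M$ kills $P_Nx-P_{N'}x$. Since $\|P_Nx-P_{N'}x\|\le2\sqrt2\|x\|$, Step 3 shows that the limit
$$x(f):=\lim_Nf(P_Nx)$$
exists. It defines an element of $J''$ of norm $\le\sqrt2\|x\|$ with coordinates $x(e_n^*)=x_n$.

We identify $J''=V$ as vector spaces. The identification is the identity on $J$, and each of the norms $\|\cdot\|_{J''}$, $\|\cdot\|_V$ is at most $\sqrt2$ times the other. So $\omega\in J'''$, $\|\omega\|_{J'''}\le\sqrt2$, $\ker\omega=J$, $\|\mathbf 1\|_{J''}\le\sqrt2$, and $J''=J\oplus\mathbb C\mathbf 1$ is separable. If $\varphi\in J'''$ and $f=\varphi|_J\in J'\subset J'''$, then $\varphi-f$ vanishes on $J=\ker\omega$, so it is a multiple of $\omega$. Hence every $\varphi\in J'''$ is uniquely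
$$\varphi=f+c\,\omega,\qquad f=\varphi|_J\in J',\ c\in\mathbb C.\tag{4}$$

## 5. Tied products and their duals

With spaces $J$ at hand we can try out ties. Suppose first that there is one space per level and one tie between neighbors: spaces $J_j$ ($j\ge0$) as in Section 4 with any weights, $g_{j}\in J_{j}'$ for $j\ge1$, and
$$E_1=\Big\{x\in\prod_jJ_j'':\ \omega_j(x_j)=x_{j+1}(g_{j+1})\ \text{for all }j\Big\}.$$
This is not enough. For $j\ge1$ choose $0\ne y_j\in J_j$ with $g_j(y_j)=0$ and $f_j\in J_j'$ with $f_j(y_j)=1$, and put $Tx=(0,x_1(f_1)y_1,x_2(f_2)y_2,\dots)$. Both sides of every tie vanish on vectors of the form $(0,c_1y_1,c_2y_2,\dots)$: the left ones because $y_j\in J_j=\ker\omega_j$, the right ones because $g_j(y_j)=0$. So $T$ is a continuous projection in $E_1$ onto a copy of $\mathbb C^{\mathbb N}$. Hence $E_1$ has no continuous norm, and Theorem C(3) rules it out. The reason is that one functional $g_{j+1}$ leaves a huge kernel at level $j+1$. The ties should use functionals with dense span in $Y_{j+1}'$. That takes infinitely many ties per level, hence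 infinitely many independent functionals at infinity on level $j$.

**The construction.** Let weights be given, indexed by $(j,k)\in\mathbb N_0\times\mathbb N$, with corresponding $J_{jk}$ and $\omega_{jk}\in J_{jk}'''$. For the moment the weights are arbitrary. Put
$$Y_j=\Big(\bigoplus_kJ_{jk}\Big)_{\ell_2},\quad Y_j'=\Big(\bigoplus_kJ_{jk}'\Big)_{\ell_2},\quad Y_j''=\Big(\bigoplus_kJ_{jk}''\Big)_{\ell_2},\qquad q_j:Y_j''\to\ell_2,\ q_j(x)=(\omega_{jk}(x_k))_k .$$
The map $q_j$ is bounded since $\|\omega_{jk}\|\le\sqrt2$. It is onto, with bounded right inverse $\alpha\mapsto(\alpha_k\mathbf 1)_k$ since $\|\mathbf 1\|_{J_{jk}''}\le\sqrt2$. Its kernel is $Y_j$ since $\ker\omega_{jk}=J_{jk}$. Write $\langle u,v\rangle=\sum_ku_kv_k$ for the bilinear pairing on $\ell_2$. If $\varphi\in Y_j'''$ and $f=\varphi|_{Y_j}$, then $\varphi-f$ vanishes on $\ker q_j$, so it factors through $q_j$ as a functional on $\ell_2$, which is bounded because of the bounded right inverse. Hence every $\varphi\in Y_j'''$ is uniquely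
$$\varphi=f+\langle u,q_j(\cdot)\rangle,\qquad f=\varphi|_{Y_j}\in Y_j',\ u\in\ell_2.\tag{5}$$

For $j\ge1$ the space $Y_j'$ is separable and infinite-dimensional. Choose a linearly independent sequence $(v_l)$ in $Y_j'$ with dense span and $\|v_l\|\le\frac12$, and put
$$g_{j,2l-1}=v_l,\qquad g_{j,2l}=v_l+v_{l+1}\qquad(l\ge1).$$
Then $\|g_{j,k}\|\le1$, no $g_{j,k}$ is zero, and $\operatorname{span}\{g_{j,k}\}_k$ is dense in $Y_j'$. The sums $v_l+v_{l+1}$ are there for the following rigidity property.

**(R)** If $\sigma\in L(Y_j')$ and $\sigma g_{j,k}=d_kg_{j,k}$ for all $k$, then all $d_k$ are equal and $\sigma$ is a scalar multiple of the identity.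

Indeed $v_l$, $v_{l+1}$ and $v_l+v_{l+1}$ are eigenvectors and $v_l,v_{l+1}$ are linearly independent, so the three eigenvalues agree. Thus all $d_k$ agree, and by density $\sigma$ is scalar.

For $j\ge0$ define bounded operators
$$\theta_j:\ell_2\to Y_{j+1}',\ \ \theta_ju=\sum_k2^{-k}u_kg_{j+1,k},\qquad \tau_j:Y_{j+1}''\to\ell_2,\ \ \tau_jx=\big(2^{-k}x(g_{j+1,k})\big)_k,$$
so that $\langle u,\tau_jx\rangle=x(\theta_ju)$. The tied product is
$$E=\Big\{x=(x_j)\in\prod_{j\ge0}Y_j'':\ q_jx_j=\tau_jx_{j+1}\ \text{for all }j\ge0\Big\},\qquad p_n(x)=\max_{i\le n}\|x_i\|.\tag{6}$$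
It is a closed subspace of a countable product of separable Banach spaces, hence a separable Fréchet space. Pairing the relation with $u\in\ell_2$ gives, for $x\in E$ and $i\ge0$,
$$\langle u,q_ix_i\rangle=x_{i+1}(\theta_iu).\tag{7}$$
The obstruction met by $E_1$ is gone: if $x\in E$ and $x_0=0$, then $\tau_0x_1=0$, so $x_1$ vanishes on the dense span of the $g_{1,k}$ and $x_1=0$; inductively $x=0$. So $p_0$ is a continuous norm on $E$.

**Lemma 3 (dual of $E$).** Let $F_n=\bigoplus_{i\le n}Y_i'$. The map $\Phi:\bigoplus_{i\ge0}Y_i'\to E'$ (algebraic direct sum), $\Phi((g_i))(x)=\sum_ix_i(g_i)$, is a linear bijection, and every $p_n$-continuous functional lies in $\Phi(F_{n+1})$.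

**Proof.** *Injectivity* says that the ties do not touch the functionals in $Y_i'$. Let $\Phi((g_i))=0$ and suppose $g_0=\dots=g_{i-1}=0$. For $y\in Y_i$ choose successively $x_{i-1},\dots,x_0$ with $q_{i-1}x_{i-1}=\tau_{i-1}y$ and $q_lx_l=\tau_lx_{l+1}$ for $l\le i-2$; this is possible since the $q_l$ are onto. Then $(x_0,\dots,x_{i-1},y,0,0,\dots)\in E$, because $q_iy=0$. Evaluating $\Phi((g_i))$ there gives $g_i(y)=0$. As $y\in Y_i$ was arbitrary, $g_i=0$. By induction all $g_i$ vanish.

*Surjectivity* uses the ties to rewrite functionals from $Y_i'''$. Let $|f|\le Cp_n$. Then $f$ factors through the image of $E$ in $\bigoplus_{i\le n}Y_i''$, and by Hahn–Banach $f(x)=\sum_{i\le n}\varphi_i(x_i)$ with $\varphi_i\in Y_i'''$. By (5) and (7), $\varphi_i(x_i)=x_i(f_i)+\langle u_i,q_ix_i\rangle=x_i(f_i)+x_{i+1}(\theta_iu_i)$ with $f_i\in Y_i'$ and $u_i\in\ell_2$. So $f\in\Phi(F_{n+1})$. $\square$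

**$E$ is not normable.** Otherwise some $p_n$ dominates a multiple of every $p_l$, so every continuous functional is $p_n$-continuous and $E'=\Phi(F_{n+1})$. For $0\ne g\in Y_{n+2}'$ this contradicts the injectivity of $\Phi$.

**Equal weights do not work.** So far the weights were arbitrary, and this cannot suffice. Let all weights be equal, so that $Y_j=Y$ for all $j$, and take $g_{j,k}=g_k$ for all $j\ge1$. Then $q_j=q$ and $\tau_j=\tau$ do not depend on $j$, and the left shift $(Tx)_j=x_{j+1}$ maps $E$ to $E$: the relation for $Tx$ at $j$ is the relation for $x$ at $j+1$. It is continuous, as $p_n(Tx)\le p_{n+1}(x)$. Suppose $T=\lambda I+S$ with $S$ bounded, and let $m$ be as in (1) for $S$. Take $j\ge m+1$ and $0\ne g\in Y'$. The functional $x\mapsto(Sx)_j(g)=x_{j+1}(g)-\lambda x_j(g)$ is $p_m$-continuous, so by Lemma 3 it lies in $\Phi(F_{m+1})$. But its coordinate at level $j+1\ge m+2$ is $g\ne0$, a contradiction. The trouble is that the identity operator carries the functionals at infinity of one level to those of another. We therefore need spaces $J_w$ between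 which no operator can do this.

## 6. Weights that keep the functionals at infinity apart

Let $J_a,J_b$ be the spaces for weights $w_a,w_b$, with $V_a$, $W_a$, $\omega_a$ and so on. For bounded $t:J_a'\to J_b'$ formula (4) gives $t''\omega_a=f+c\,\omega_b$ with $f\in J_b'$, and we write $c=c(t)$. For example, if $a=b$ and $t$ is the identity, then $c(t)=1$. If $tg=\xi(g)h$ with $\xi\in J_a''$ and $h\in J_b'$, then $t'z=z(h)\xi$ and $t''\omega_a=\omega_a(\xi)h$, so $c(t)=0$.

**Lemma 1.** If $\sup_kW_a(k)/W_b(k)=\infty$, then $c(t)=0$ for every bounded $t:J_a'\to J_b'$.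

The idea: if $c(t)\ne0$, then $t'$ maps steps at infinity to steps at infinity, hence an alternating sum of $k$ steps to a vector with $k$ oscillations. In $V_b$ this costs $W_b(k)^{1/2}$ and in $V_a$ it costs $W_a(k)^{1/2}$.

**Step 1. Express $c$ by steps.** Put $T=t':J_b''\to J_a''$, $\varphi=t''\omega_a=\omega_a\circ T$ and $h_N=\mathbf 1-P_N\mathbf 1\in V_b$, the step that jumps from $0$ to $1$ between $N$ and $N+1$. Let $f=\varphi|_{J_b}$. By the definition of $\mathbf 1(f)$ in Section 4 and since $P_N\mathbf 1\in J_b$, $f(\mathbf 1)=\lim_Nf(P_N\mathbf 1)=\lim_N\varphi(P_N\mathbf 1)$. As $\omega_b(\mathbf 1)=1$,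
$$c=\varphi(\mathbf 1)-f(\mathbf 1)=\lim_N\varphi(h_N)=\lim_N\omega_a(Th_N).$$
Also, for each $n$, $(Th_N)_n=h_N(te_n^*)\to0$ as $N\to\infty$, because for $g\in J_b'$ we have $h_N(g)=\mathbf 1(g)-g(P_N\mathbf 1)\to0$, again by the definition of $\mathbf 1(g)$.

**Step 2. Choose steps whose images are nearly steps.** Suppose $c\ne0$ and let $\varepsilon_i=|c|2^{-i-3}$, $n_0=0$. Inductively choose $N_1<N_2<\cdots$ and $n_0<n_1<n_2<\cdots$ (first $N_i$, then $n_i$) such that

* $|\omega_a(Th_{N_i})-c|<\varepsilon_i$,
* $|(Th_{N_i})_{n_l}|<\varepsilon_i$ for $1\le l<i$,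
* $|(Th_{N_i})_n-c|<\varepsilon_i$ for all $n\ge n_i$.

The first two hold for all large $N_i$ by Step 1. The third then holds for all large $n_i$, because $(Th_{N_i})_n\to\omega_a(Th_{N_i})$ as $n\to\infty$.

**Step 3. Compare norms of alternating sums.** Let $x=\sum_{i=1}^k(-1)^ih_{N_i}$. It takes only the values $0$ and $-1$, starts at $0$ and changes value $k$ times. So along any chain it has at most $k$ nonzero differences, all of modulus $1$, and $\|x\|_{V_b}\le W_b(k)^{1/2}$ by (N1).

For $1\le l\le k$ the terms of $(Tx)_{n_l}=\sum_i(-1)^i(Th_{N_i})_{n_l}$ with $i\le l$ are within $\varepsilon_i$ of $(-1)^ic$, since $n_l\ge n_i$, and those with $i>l$ have modulus $<\varepsilon_i$. So up to an error $<\sum_i\varepsilon_i\le|c|/8$, $(Tx)_{n_l}$ equals $c\sum_{i\le l}(-1)^i$, which is $-c$ for $l$ odd and $0$ for $l$ even; and $(Tx)_0=0$. All $k$ consecutive differences along $n_0<\dots<n_k$ therefore have modulus at least $|c|-|c|/4\ge|c|/2$, and $\|Tx\|_{V_a}\ge\frac{|c|}2W_a(k)^{1/2}$. On the other hand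
$$\|Tx\|_{V_a}\le\sqrt2\,\|Tx\|_{J_a''}\le\sqrt2\,\|t\|\,\|x\|_{J_b''}\le2\|t\|\,\|x\|_{V_b}\le2\|t\|\,W_b(k)^{1/2}.$$
So $W_a(k)\le16\|t\|^2|c|^{-2}W_b(k)$ for all $k$, a contradiction. $\square$

**Lemma 2.** There is a family of weights, of cardinality $2^{\aleph_0}$, with $\sup_kW_a(k)/W_b(k)=\infty$ for all ordered pairs of distinct members $a,b$.

**Proof.** We let a set $A$ of integers decide on which blocks of indices the weight stays constant and on which it drops. Let $n_s=2^{3^s}$ ($s\ge0$), so $n_s=n_{s-1}^3$. For infinite $A\subset\{1,2,\dots\}$ put $v_0=1$, and $v_s=v_{s-1}$ if $s\in A$, $v_s=1/n_s$ if $s\notin A$. Let $w_i=1$ for $i\le n_0$ and $w_i=v_s$ for $n_{s-1}<i\le n_s$. By induction $v_s\ge1/n_s$: for $s\in A$, $v_s=v_{s-1}\ge1/n_{s-1}\ge1/n_s$, and otherwise equality holds. For $s\notin A$ this gives $v_s=1/n_s\le1/n_{s-1}\le v_{s-1}$. So $w$ is nonincreasing. If $s\in A$, then $v_s=v_{s-1}\ge1/n_{s-1}$ and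
$$W_A(n_s)-W_A(n_{s-1})\ge\frac{n_s-n_{s-1}}{n_{s-1}}=n_{s-1}^2-1.$$
As $A$ is infinite, $\sum w_i=\infty$. If $s\notin B$, then $W_B(n_s)\le n_{s-1}+(n_s-n_{s-1})/n_s\le n_{s-1}+1$. So for $s\in A\setminus B$
$$\frac{W_A(n_s)}{W_B(n_s)}\ge\frac{n_{s-1}^2-1}{n_{s-1}+1}=n_{s-1}-1 .$$
It remains to take an almost disjoint family of $2^{\aleph_0}$ infinite subsets of $\{1,2,\dots\}$, since then $A\setminus B$ is infinite for distinct members $A,B$. To get one, number the finite $0$-$1$ strings by distinct positive integers and assign to each infinite $0$-$1$ sequence the set of numbers of its initial segments; two different sequences share only finitely many initial segments. $\square$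

To see the alternation, let $A$ be the odd and $B$ the even positive integers; $n_0=2$, $n_1=8$, $n_2=512$. Then $W_A(8)=8$ and $W_B(8)=2+\frac68=2.75$, but $W_A(512)=8+\frac{504}{512}<9$ and $W_B(512)=2.75+\frac{504}8=65.75$.

## 7. Proof of Theorem A: columns of the matrix determine each other

From now on $E$ is the space (6) for *distinct* weights from the family of Lemma 2, indexed by $(j,k)\in\mathbb N_0\times\mathbb N$. It is a separable non-normable Fréchet space by Section 5. Let $T\in L(E)$.

**Step 1. The matrix of $T$.** We replace $T$ by bounded operators between the spaces $Y_j'$. By continuity, for each $j$ there are $n_j,C_j$ with $\|(Tx)_j\|\le C_jp_{n_j}(x)$. For $g\in Y_j'$ the functional $x\mapsto(Tx)_j(g)$ is $p_{n_j}$-continuous, so by Lemma 3 there are unique $t_{ij}g\in Y_i'$, with $t_{ij}g=0$ for $i>n_j+1$, such that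
$$(Tx)_j(g)=\sum_ix_i(t_{ij}g)\qquad(x\in E).\tag{8}$$
By uniqueness $g\mapsto t_{ij}g$ is linear. The map $g\mapsto(t_{ij}g)_{i\le n_j+1}$, $Y_j'\to F_{n_j+1}$, has closed graph: if $g_r\to g$ and $(t_{ij}g_r)_i\to(h_i)_i$ as $r\to\infty$, then passing to the limit in (8) gives $(Tx)_j(g)=\sum_ix_i(h_i)$ for all $x\in E$, and $h_i=t_{ij}g$ by injectivity of $\Phi$. So each $t_{ij}:Y_j'\to Y_i'$ is bounded, and $(Tx)_j=\sum_it_{ij}'x_i$, a finite sum. We call $(t_{ij})_i$ column $j$.

**Step 2. Two evaluations at infinity.** We compute the value at infinity of $(Tx)_j$ in two ways, in order to relate column $j+1$ to column $j$. Fix $j,k$, let $e_k\in\ell_2$ be the unit vector and $\tilde\omega_{jk}=\langle e_k,q_j(\cdot)\rangle\in Y_j'''$. By (5) write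
$$t_{ij}''\tilde\omega_{jk}=a_{ij}^k+\langle r_{ij}^k,q_i(\cdot)\rangle,\qquad a_{ij}^k\in Y_i',\ r_{ij}^k\in\ell_2 .$$
Let $x\in E$ and $y=Tx\in E$. On one hand, by (7) for $y$ and (8),
$$\tilde\omega_{jk}(y_j)=y_{j+1}(\theta_je_k)=\sum_ix_i(t_{i,j+1}\theta_je_k).$$
On the other hand, since $y_j=\sum_it_{ij}'x_i$, and by (7) for $x$,
$$\tilde\omega_{jk}(y_j)=\sum_i(t_{ij}''\tilde\omega_{jk})(x_i)=\sum_i\big[x_i(a_{ij}^k)+x_{i+1}(\theta_ir_{ij}^k)\big].$$
All sums are finite. Both right sides are values of $\Phi$, and $\Phi$ is injective. Comparing the coordinates at level $i$ yields, for all $i,j\ge0$ and $k\ge1$ (the last term is absent when $i=0$),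
$$t_{i,j+1}\theta_je_k=a_{ij}^k+\theta_{i-1}r_{i-1,j}^k.\tag{9}$$

Two checks of (9). For $T=I$ we have $t_{jj}=I$, all other entries are zero, all $a_{ij}^k=0$, and $r_{jj}^k=e_k$; for $i=j+1$, (9) reads $\theta_je_k=\theta_je_k$. For the rank-one operator $Tx=x_0(f)y$ with $f\in Y_0'$ and $y\in E$ we have $t_{0j}g=y_j(g)f$ and no other entries. Then $t_{0j}'z=z(f)y_j$, so $t_{0j}''\tilde\omega_{jk}=\tilde\omega_{jk}(y_j)f$, hence $a_{0j}^k=\tilde\omega_{jk}(y_j)f$ and $r_{0j}^k=0$. Equation (9) for $i=0$ says $y_{j+1}(\theta_je_k)f=\tilde\omega_{jk}(y_j)f$, which is (7) for $y$.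

**Step 3. The residuals $r_{ij}^k$.** This step uses that the weights are distinct and removes the obstruction seen for equal weights, where the shift has $t_{j+1,j}=I$ and $r_{j+1,j}^k=e_k$. Let $t_{ij}^{lk}:J_{jk}'\to J_{il}'$ be the $(l,k)$ entry of $t_{ij}$. For $z\in J_{il}''\subset Y_i''$ and $g\in J_{jk}'$ we have $(t_{ij}'z)(g)=z(t_{ij}g)=z(t_{ij}^{lk}g)$, so the $k$-th component of $t_{ij}'z$ is $(t_{ij}^{lk})'z$. Therefore
$$(t_{ij}''\tilde\omega_{jk})(z)=\omega_{jk}\big((t_{ij}^{lk})'z\big)=\big((t_{ij}^{lk})''\omega_{jk}\big)(z).$$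
By definition the left side is also $z((a_{ij}^k)_l)+(r_{ij}^k)_l\,\omega_{il}(z)$. By uniqueness in (4), the $l$-th coordinate of $r_{ij}^k$ is $c(t_{ij}^{lk})$. By Lemmas 1 and 2 it vanishes unless $(i,l)=(j,k)$. So
$$r_{ij}^k=0\ \ (i\ne j),\qquad r_{jj}^k=d_{jk}e_k\ \text{ for some }d_{jk}\in\mathbb C,$$
and (9) becomes
$$t_{i,j+1}\theta_je_k=a_{ij}^k\qquad(i\ne j+1),\tag{10}$$
$$t_{j+1,j+1}\theta_je_k=a_{j+1,j}^k+d_{jk}\theta_je_k.\tag{11}$$
Two remarks for the next step. If $t_{ij}=0$, then $a_{ij}^k=0$. If $t_{jj}=\lambda I$, then $t_{jj}''\tilde\omega_{jk}=\lambda\tilde\omega_{jk}$, so $a_{jj}^k=0$ and $d_{jk}=\lambda$.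

**Step 4. Induction over the columns.** We show that beyond a fixed row the matrix is a fixed scalar on the diagonal and zero elsewhere. Let $m=n_0+1$, so $t_{i0}=0$ for $i>m$. We claim that for every $j$

* ($\alpha_j$) $t_{ij}=0$ for all $i>m$ with $i\ne j$;
* ($\beta_j$) if $j>m$, then $t_{jj}=\lambda_jI$ for some $\lambda_j\in\mathbb C$.

For $j=0$, ($\alpha_0$) is the choice of $m$ and ($\beta_0$) is empty. Assume the claim for $j$.

*Proof of* ($\alpha_{j+1}$). Let $i>m$, $i\ne j+1$. If $i\ne j$, then $t_{ij}=0$ by ($\alpha_j$), so $a_{ij}^k=0$. If $i=j$, then $j>m$ and $t_{jj}$ is scalar by ($\beta_j$), so again $a_{ij}^k=0$. By (10), $t_{i,j+1}$ vanishes on all $\theta_je_k=2^{-k}g_{j+1,k}$, whose span is dense in $Y_{j+1}'$. So $t_{i,j+1}=0$.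

*Proof of* ($\beta_{j+1}$). Let $j+1>m$. By ($\alpha_j$) with $i=j+1$ we have $t_{j+1,j}=0$, so $a_{j+1,j}^k=0$, and (11), multiplied by $2^k$, reads $t_{j+1,j+1}g_{j+1,k}=d_{jk}g_{j+1,k}$ for all $k$. By (R), $t_{j+1,j+1}=\lambda_{j+1}I$ and $d_{jk}=\lambda_{j+1}$ for all $k$. This proves the claim.

If moreover $j>m$, then $t_{jj}=\lambda_jI$ gives $d_{jk}=\lambda_j$ by the second remark, so $\lambda_{j+1}=\lambda_j$. Hence there is one $\lambda$ with $t_{jj}=\lambda I$ for all $j>m$.

**Step 5. $T-\lambda I$ is bounded.** We read off (1) from the matrix. Let $S=T-\lambda I$, with matrix $s_{ij}=t_{ij}-\lambda\delta_{ij}I$. By Step 4, $s_{ij}=0$ for all $i>m$ and all $j$. So $(Sx)_j=\sum_{i\le m}s_{ij}'x_i$ and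
$$\|(Sx)_j\|\le\Big(\sum_{i\le m}\|s_{ij}\|\Big)p_m(x)\qquad(x\in E,\ j\ge0).$$
Thus $S$ maps $\{p_m\le1\}$ to a bounded set, $S\in LB(E)$ and $T=\lambda I+S$. The sum $\mathbb CI+LB(E)$ is direct, since $I$ is not bounded on the non-normable space $E$. $\blacksquare$

So the space of the question exists.

## 8. Proof of Theorem B: no tie survives between different spaces

**Step 1. The family.** We distribute the weights so that different spaces share none. Split the index set of the family in Lemma 2 into $2^{\aleph_0}$ disjoint countably infinite sets, index each of these by $\mathbb N_0\times\mathbb N$, and let $E_s$ ($s\in\mathfrak S$) be the resulting spaces (6). Each is separable, non-normable and satisfies $L(E_s)=\mathbb CI\oplus LB(E_s)$ by Section 7. Upper indices $s,t$ mark the data of $E_s,E_t$.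

**Step 2. Operators between different members are bounded.** We repeat Section 7 and see that now even the diagonal residuals disappear. Let $s\ne t$ and $T\in L(E_s,E_t)$. For $g\in(Y_j^t)'$ the functional $x\mapsto(Tx)_j(g)$ on $E_s$ is continuous, with a seminorm that depends only on $j$. Lemma 3 for $E_s$ and the closed graph argument give bounded operators $t_{ij}:(Y_j^t)'\to(Y_i^s)'$, finitely many nonzero for each $j$, with
$$(Tx)_j(g)=\sum_ix_i(t_{ij}g),\qquad (Tx)_j=\sum_it_{ij}'x_i ,$$
and some $m$ with $t_{i0}=0$ for $i>m$. Write $t_{ij}''\tilde\omega^t_{jk}=a_{ij}^k+\langle r_{ij}^k,q_i^s(\cdot)\rangle$ with $a_{ij}^k\in(Y_i^s)'$ and $r_{ij}^k\in\ell_2$. For $x\in E_s$ and $y=Tx$, relation (7) of $E_t$ for $y$ gives $\tilde\omega_{jk}^t(y_j)=y_{j+1}(\theta_j^te_k)=\sum_ix_i(t_{i,j+1}\theta_j^te_k)$, and relation (7) of $E_s$ for $x$ gives $\tilde\omega_{jk}^t(y_j)=\sum_i[x_i(a_{ij}^k)+x_{i+1}(\theta_i^sr_{ij}^k)]$. By injectivity of $\Phi$ on $E_s$,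
$$t_{i,j+1}\theta_j^te_k=a_{ij}^k+\theta_{i-1}^sr_{i-1,j}^k .$$
As in Step 3 of Section 7, the $l$-th coordinate of $r_{ij}^k$ is $c(t_{ij}^{lk})$ for the entry $t_{ij}^{lk}:(J_{jk}^t)'\to(J_{il}^s)'$. Every such entry acts between spaces with distinct weights from Lemma 2, so by Lemma 1 *all* $r_{ij}^k$ vanish, and
$$t_{i,j+1}\theta_j^te_k=a_{ij}^k\qquad\text{for all }i,j,k.$$
If $t_{ij}=0$, then $a_{ij}^k=0$ for all $k$, so $t_{i,j+1}$ vanishes on the dense span of the $g^t_{j+1,k}$, and $t_{i,j+1}=0$. Starting from $t_{i0}=0$ for $i>m$, induction on $j$ gives $t_{ij}=0$ for all $i>m$ and all $j$. Therefore $\|(Tx)_j\|\le(\sum_{i\le m}\|t_{ij}\|)\,p_m(x)$ for all $j$, and $T$ is bounded.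

**Step 3. Products of matrix algebras as quotients.** We realize the algebra block by block. Given $R$ and $n_1,\dots,n_R\ge1$, choose distinct $s_1,\dots,s_R\in\mathfrak S$ and put $G=\prod_{r=1}^RE_{s_r}^{n_r}$. It is a Fréchet space, non-normable because it contains $E_{s_1}$ as a subspace. An operator on $G$ is a finite matrix of operators between the factors, and it is bounded if and only if all entries are: entries arise by composing with continuous inclusions and projections, and conversely the operator is a finite sum of its entries composed with such maps.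

By Theorem A for $E_{s_r}$, an entry between two equal factors $E_{s_r}$ is uniquely $\lambda I+S$ with $S$ bounded. By Step 2, all other entries are bounded. Send the operator to the family of scalars $\lambda$ of its entries between equal factors. This is a linear map into $\prod_rM_{n_r}(\mathbb C)$. It is multiplicative: in the $(p,q)$ entry $\sum_vT_{pv}T'_{vq}$ of a product $TT'$, with $p,q$ in block $r$, the terms with $v$ in block $r$ contribute the products of scalars times $I$, up to bounded operators, and the terms with $v$ in another block are compositions of bounded operators, hence bounded. The identity of $G$ goes to the identity. The map is onto, since every scalar matrix in each block defines an operator on $G$. Its kernel consists of the operators with all entries bounded, which is $LB(G)$. So $L(G)/LB(G)\cong\prod_{r=1}^RM_{n_r}(\mathbb C)$. $\blacksquare$
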